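\title{The number of superabundant numbers up to $X$ is polynomial in $\log X$}

\begin{abstract}
A positive integer $n$ is superabundant if $\sigma(m)/m<\sigma(n)/n$ for all $m<n$. Let $S(X)$ count the superabundant numbers up to $X$. We show that $\log S(X)/\log\log X$ is bounded as $X\to\infty$. A short argument gives $S(X)\ll(\log X)^5\log\log X$, and a refinement gives $\limsup \log S(X)/\log\log X\le 17/12$. The proofs rest on a midpoint construction in coordinates in which $\log n$ is convex and $\log(\sigma(n)/n)$ is concave; the only input on primes is Chebyshev's estimate.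
\end{abstract}

\section{Introduction}

Let $\sigma(n)=\sum_{d\mid n}d$. The quotient $\sigma(n)/n=\sum_{d\mid n}1/d$ measures how rich $n$ is in small divisors, and a positive integer $n$ is called \emph{superabundant} if it sets a new record for this quotient, that is, if $\sigma(m)/m<\sigma(n)/n$ for all positive integers $m<n$. The sequence begins
\begin{gather*}
1,\ 2,\ 4,\ 6,\ 12,\ 24,\ 36,\ 48,\ 60,\ 120,\ 180,\ 240,\ 360,\ 720,\\
840,\ 1260,\ 1680,\ 2520,\ 5040,\ 10080,\ \dots
\end{gather*}
Let $S(X)$ be the number of superabundant numbers not exceeding $X$. How often is the record broken?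

It is broken at least once per doubling. The divisors of $n$ form a proper subset of the divisors of $2n$, so $\sigma(2n)/(2n)>\sigma(n)/n$, and the superabundant number that follows a superabundant $n$ is at most $2n$. Hence $S(X)>\log X/\log 2$, and it is natural to measure $S(X)$ on the scale of powers of $\log X$, through the ratio
\begin{equation}\label{eq:ratio}
\frac{\log S(X)}{\log\log X}.
\end{equation}
Erd\H{o}s and Nicolas proved that the lower limit of \eqref{eq:ratio} is at least $1+\frac5{48}\approx1.1042$. In the other direction, Alaoglu and Erd\H{o}s showed that $\log S(X)/(\log\log X)^2$ is bounded. The question whether \eqref{eq:ratio} is bounded as $X\to\infty$ is posed as an open problem in \cite{SARH}. We show that it is bounded.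

\begin{theorem}\label{thm:five}
For $X\ge3$ we have $S(X)\ll(\log X)^5\log\log X$. Hence the ratio \eqref{eq:ratio} is bounded as $X\to\infty$, with upper limit at most $5$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
We have
\[
\limsup_{X\to\infty}\frac{\log S(X)}{\log\log X}\le1+\frac5{12}=\frac{17}{12}.
\]
\end{theorem}

Together with the theorem of Erd\H{o}s and Nicolas, this places the lower and upper limits of \eqref{eq:ratio} in the interval $[\frac{53}{48},\frac{17}{12}]$; in particular $\log S(X)\asymp\log\log X$. We do not claim that $17/12$ is sharp.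

The answer is the one suggested by viewing a superabundant number as the solution of an optimization problem: maximize $\sigma(n)/n$ under a bound on $n$. For a strictly concave objective on a convex domain, two distinct points cannot both be nearly optimal with nearly the same value, because their midpoint would do better than both. Two things stand in the way. The midpoint of two lattice points need not be a lattice point, and the number of variables grows with $X$. Both are dealt with by the choice of coordinates. We encode $n$ by the numbers $r_k=\#\{p:p^k\mid n\}$; for superabundant $n\le X$ only $O(\log\log X)$ of them are nonzero, so the parity vectors $(r_k\bmod 2)_k$ take only polynomially many values in $\log X$, and inside one parity class midpoints exist. Sections \ref{sec:rows}--\ref{sec:five} carry this out and prove Theorem~\ref{thm:five}. Sections \ref{sec:windows} and~\ref{sec:cells} localize the argument to short ranges of $n$ and prove Theorem~\ref{thm:sharp}.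

\medskip
\noindent\textbf{Conventions.} The letter $p$ denotes a prime, $p_1<p_2<\cdots$ are the primes, and $a_p=a_p(n)$ is the exponent of $p$ in $n$. Implied constants are absolute unless a subscript indicates a dependence. We use the inequalities $u/(1+u)<\log(1+u)<u$ for $u>0$. With $\vartheta(t)=\sum_{p\le t}\log p$, Chebyshev's estimate states that there are constants $0<c_0\le c_1$ with
\begin{equation}\label{eq:cheb}
c_0t\le\vartheta(t)\le c_1t\qquad(t\ge2).
\end{equation}
Put $A=2c_1/c_0$. Then $\vartheta(At)-\vartheta(t)\ge c_1t$, and each prime in $(t,At]$ contributes at most $\log(At)$, so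
\begin{equation}\label{eq:many}
\#\{p:\ t<p\le At\}\to\infty\qquad(t\to\infty).
\end{equation}

\section{Row coordinates}\label{sec:rows}

Put $h(n)=\log(\sigma(n)/n)$, so that $n$ is superabundant if and only if $h(m)<h(n)$ for all $m<n$. Build $n$ from $1$ by multiplying by one prime at a time. Since $\sigma$ is multiplicative, raising the exponent of $p$ from $k-1$ to $k$ multiplies $\sigma(n)/n$ by
\[
\frac{\sigma(p^k)/p^k}{\sigma(p^{k-1})/p^{k-1}}=\frac{1+p+\dots+p^k}{p+\dots+p^k}.
\]
So we define, for real $t>1$ and integers $k\ge1$,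
\[
D_k(t)=t+t^2+\dots+t^k,\qquad f_k(t)=\log\Bigl(1+\frac1{D_k(t)}\Bigr),
\]
and we let $\mathcal P(n)$ be the set of pairs $(p,k)$ with $k\ge1$ and $p^k\mid n$. Then
\begin{equation}\label{eq:pairs}
\log n=\sum_{(p,k)\in\mathcal P(n)}\log p,\qquad h(n)=\sum_{(p,k)\in\mathcal P(n)}f_k(p).
\end{equation}
The pair $(p,k)$ costs $\log p$ and gains $f_k(p)$. The gain $f_k(t)$ is strictly decreasing in $t$ and in $k$, and $0<f_k(t)<1/D_k(t)\le t^{-k}$.

\begin{lemma}\label{lem:monotone}
If $n$ is superabundant, then $a_2\ge a_3\ge a_5\ge\cdots$.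
\end{lemma}

\begin{proof}
Suppose $p<p'$ and $a_p<a_{p'}$. Exchanging the two exponents gives the integer $m=n(p/p')^{a_{p'}-a_p}<n$, and by \eqref{eq:pairs}
\[
h(m)-h(n)=\sum_{a_p<k\le a_{p'}}\bigl(f_k(p)-f_k(p')\bigr)>0,
\]
which contradicts superabundance.
\end{proof}

Thus $\mathcal P(n)$ is a Young diagram, with a column of height $a_p$ over each prime $p$. We read it by rows. For an integer $n$ with nonincreasing exponents let
\[
r_k=r_k(n)=\#\{p:\ p^k\mid n\}\qquad(k\ge1).
\]
Then $r_1\ge r_2\ge\cdots$, $r_k=0$ for $k>a_2$, and $p_i^k\mid n$ if and only if $i\le r_k$. Conversely, any nonincreasing, eventually zero sequence $(r_k)$ of nonnegative integers is the row sequence of the integer $\prod_k(p_1\cdots p_{r_k})$, whose exponents are nonincreasing. We call $(r_k)$ the \emph{row coordinates} of $n$. In these coordinates \eqref{eq:pairs} reads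
\begin{equation}\label{eq:rows}
\log n=\sum_k\sum_{i\le r_k}\log p_i,\qquad h(n)=\sum_k\sum_{i\le r_k}f_k(p_i).
\end{equation}
Each side is a sum of functions of one coordinate. The increments $\log p_i$ increase with $i$ and the increments $f_k(p_i)$ decrease, so $\log n$ is convex and $h(n)$ is concave in each $r_k$.

Let $q(n)$ be the least prime not dividing $n$. For superabundant $n$ we have $q(n)=p_{r_1+1}$, and every prime factor of $n$ is less than $q(n)$. The next lemma bounds the columns: a power of $p$ that is too high is better traded for the new prime $q(n)$.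

\begin{lemma}\label{lem:power}
Let $n$ be superabundant, $q=q(n)$, and let $p\mid n$ have exponent $a$. Then $p^a<q(q+1)$.
\end{lemma}

\begin{proof}
Let $j\ge1$ be least with $p^j>q$. Then $p^{j-1}<q$, since the prime $q\ne p$ is not a power of $p$. If $a\le j-1$, then $p^a<q$. Otherwise $m=nq/p^j$ is an integer less than $n$, and $h(m)<h(n)$ says that
\[
1+\frac1q<\frac{\sigma(p^a)/p^a}{\sigma(p^{a-j})/p^{a-j}}=\frac{p^{a+1}-1}{p^{a+1}-p^j}=1+\frac{p^j-1}{p^{a+1}-p^j}.
\]
Hence $p^{a+1}-p^j<qp^j$, and $p^{a+1}<(q+1)p^j<(q+1)\,pq$.
\end{proof}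

Fix $X\ge3$ and put
\[
Q=2+c_0^{-1}\log X,\qquad R=Q(Q+1),\qquad L=\lfloor\log R/\log2\rfloor .
\]

\begin{lemma}\label{lem:Q}
If $n\le X$ is superabundant, then $q(n)\le Q$, every prime power dividing $n$ is less than $R$, and $r_k(n)=0$ for $k>L$.
\end{lemma}

\begin{proof}
For $n=1$ we have $q(n)=2\le Q$ and the other claims are empty. For $n>1$ Lemma~\ref{lem:monotone} gives $2\mid n$, so $q=q(n)\ge3$. The product of the primes below $q$ divides $n$, so $c_0(q-1)\le\vartheta(q-1)\le\log X$ and $q\le Q$. Lemma~\ref{lem:power} gives the second claim. In particular $2^{a_2}<R$, so $a_2\le L$.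
\end{proof}

\begin{remark}\label{rem:ranges}
Counting by the ranges of the coordinates just fails to answer the question. If $r_k\ge1$, then $r_k<p_{r_k}<R^{1/k}$, so $r_k$ takes at most $2R^{1/k}$ values for $k\le L$, and
\[
S(X)\le 2^LR^{1+\frac12+\dots+\frac1L}\le R^{2+\log L}.
\]
This gives $\log S(X)\ll\log\log X\cdot\log\log\log X$ for large $X$. The loss comes from the divergence of the harmonic series. The midpoint argument replaces the range $2R^{1/k}$ of each coordinate by its two parities.
\end{remark}

\section{The midpoint lemma}\label{sec:midpoint}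

\begin{example}\label{ex:210}
Take $n=36$ and $n'=210$, with row coordinates $(2,2)$ and $(4,0)$. The coordinates agree modulo $2$, and their midpoint $(3,1)$ is $m=60$; see Figure~\ref{fig:mid}. Compare two copies of $m$ with $n$ and $n'$, row by row. In the first row, $m,m$ use the primes $2,3,5$ twice, while $n,n'$ use $2,3$ and $2,3,5,7$: a $7$ has been replaced by a $5$. In the second row, $m,m$ use $2$ twice, while $n,n'$ use $2,3$: a $3$ has been replaced by a $2$. Smaller primes cost less and gain more:
\[
\frac{m^2}{nn'}=\frac57\cdot\frac23<1,\qquad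
2h(m)-h(n)-h(n')=\log\frac{6/5}{8/7}+\log\frac{7/6}{13/12}=\log\frac{147}{130}.
\]
The first relation gives $m<n'$. If $210$ were superabundant we would have $h(210)>h(60)$, and adding $h(210)-h(36)-h(60)$ suitably, $h(210)-h(36)>2h(60)-h(36)-h(210)=\log\frac{147}{130}=\log1.13\ldots$. But $\sigma(210)/210=\frac{96}{35}$ and $\sigma(36)/36=\frac{91}{36}$ have quotient $\frac{3456}{3185}=1.08\ldots$. The two values of $h$ are too close, and $210$ is excluded; indeed $\sigma(60)/60=\frac{98}{35}$.
\end{example}

\begin{figure}[ht]
\centering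
\begin{tikzpicture}[scale=0.55]
\draw (0,0) grid (2,2);
\draw (5,0) grid (9,1);
\draw (12,0) grid (15,1);
\draw (12,1) grid (13,2);
\node at (0.5,-0.5) {$2$}; \node at (1.5,-0.5) {$3$};
\node at (5.5,-0.5) {$2$}; \node at (6.5,-0.5) {$3$};
\node at (7.5,-0.5) {$5$}; \node at (8.5,-0.5) {$7$};
\node at (12.5,-0.5) {$2$}; \node at (13.5,-0.5) {$3$}; \node at (14.5,-0.5) {$5$};
\node at (1,-1.6) {$36$}; \node at (7,-1.6) {$210$}; \node at (13.5,-1.6) {$60$};
\end{tikzpicture}
\caption{The diagrams of $36=2^23^2$, $210=2\cdot3\cdot5\cdot7$ and $60=2^2\cdot3\cdot5$. The column over $p$ has height the exponent of $p$. The row lengths, from the bottom, are $(2,2)$, $(4,0)$ and their average $(3,1)$.}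
\label{fig:mid}
\end{figure}

\begin{lemma}[Midpoint lemma]\label{lem:mid}
Let $n<n'$ be superabundant, with row coordinates $(r_j)$ and $(r'_j)$, and suppose $r_j\equiv r'_j\pmod2$ for all $j$. Let $k$ be an index with $r_k\ne r'_k$, and put $e=|r_k-r'_k|/2\ge1$ and $y=p_{\max(r_k,r'_k)}$. Then
\[
h(n')-h(n)>\frac{e^2}{2y^{k+1}}.
\]
\end{lemma}

\begin{proof}
The numbers $s_j=(r_j+r'_j)/2$ are nonnegative integers, nonincreasing and eventually zero; let $m$ be the integer with row coordinates $(s_j)$. Put $\rho_j=\min(r_j,r'_j)$ and $e_j=|r_j-r'_j|/2$, so that $\{r_j,r_j'\}=\{\rho_j,\rho_j+2e_j\}$ and $s_j=\rho_j+e_j$. In row $j$, two copies of $m$ use each $p_i$ with $i\le\rho_j+e_j$ twice, while $n,n'$ use each $p_i$ with $i\le\rho_j$ twice and each $p_i$ with $\rho_j<i\le\rho_j+2e_j$ once. By \eqref{eq:rows},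
\begin{gather*}
2\log m-\log n-\log n'=\sum_j\sum_{i=1}^{e_j}\bigl(\log p_{\rho_j+i}-\log p_{\rho_j+e_j+i}\bigr)\le0,\\
2h(m)-h(n)-h(n')=\sum_j\Delta_j,\qquad
\Delta_j=\sum_{i=1}^{e_j}\bigl(f_j(p_{\rho_j+i})-f_j(p_{\rho_j+e_j+i})\bigr)\ge0 .
\end{gather*}
The first line gives $\log m\le\frac12(\log n+\log n')<\log n'$. So $m<n'$, and $h(m)<h(n')$ because $n'$ is superabundant. Therefore
\[
h(n')-h(n)=2h(n')-h(n)-h(n')>2h(m)-h(n)-h(n')\ge\Delta_k .
\]
It remains to bound $\Delta_k$ from below. For $t\ge2$ we have $tD_k'(t)=t+2t^2+\dots+kt^k\ge D_k(t)$ and $D_k(t)+1<t^{k+1}/(t-1)\le2t^k$. Since $f_k=\log(D_k+1)-\log D_k$,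
\[
-f_k'(t)=\frac{D_k'(t)}{D_k(t)(D_k(t)+1)}\ge\frac1{t(D_k(t)+1)}\ge\frac1{2t^{k+1}}.
\]
All primes in $\Delta_k$ lie in $[2,y]$, where $-f_k'\ge1/(2y^{k+1})$, and $p_{\rho_k+e+i}-p_{\rho_k+i}\ge e$. By the mean value theorem each of the $e$ terms of $\Delta_k$ is at least $e/(2y^{k+1})$.
\end{proof}

The record property is used only for $n'$; for $n$ the proof needs only the shape given by Lemma~\ref{lem:monotone}. The parity hypothesis makes $m$ an integer, and rounding is no substitute: rounding $s_k$ down discards a pair with gain of order $y^{-k}$, more than the $y^{-k-1}$ that the lemma guarantees for $e=1$. One could also take midpoints of the exponents $a_p$, in which $\log n$ is linear and $h$ concave. But there is then one parity for each prime below $q(n)$, and the resulting bound for the number of parity vectors is exponential in the number of primes up to $Q$. In row coordinates there are only $L$ parities.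

\section{Proof of Theorem~\ref{thm:five}}\label{sec:five}

Sort the superabundant numbers $n\le X$ into classes by the vector $(r_k\bmod2)_{k\ge1}$. By Lemma~\ref{lem:Q} only the first $L$ entries can be nonzero, so there are at most $2^L\le R$ classes.

Let $n<n'\le X$ lie in one class. They differ in some coordinate $k$, and with $y$ as in Lemma~\ref{lem:mid} the prime power $y^k$ divides $n$ or $n'$. By Lemma~\ref{lem:Q}, $y^k<R$ and $y<Q$. Lemma~\ref{lem:mid} gives $h(n')-h(n)>1/(2QR)$. All values of $h$ in question lie in an interval of length $\log(1+\log X)$, because $1\le\sigma(n)/n\le\sum_{d\le X}1/d\le1+\log X$. So a class has at most $1+2QR\log(1+\log X)$ members, and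
\[
S(X)\le R\bigl(1+2QR\log(1+\log X)\bigr)\ll(\log X)^5\log\log X,
\]
since $Q\ll\log X$ and $R\ll(\log X)^2$. Taking logarithms and dividing by $\log\log X$ gives the second statement. \qed

\section{Windows and the defect}\label{sec:windows}

The proof of Theorem~\ref{thm:five} is wasteful in three places: it bounds $y^k$ by about $q^2$ for every $k$, it pays a factor $R$ for the parity classes, and it uses the worst gap for every pair. To do better we need to know the shape of a superabundant number more precisely. We compare it with a nearby integer whose shape is known exactly, obtained by buying the pairs $(p,k)$ greedily in order of gain per unit cost.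

Let $F(p,k)=f_k(p)/\log p$. It is positive and strictly decreasing in $p$ and in $k$, and $F(p,k)<p^{-k}/\log2$, so for each $\varepsilon>0$ only finitely many pairs have $F\ge\varepsilon$. Enumerate all pairs as $(\ell_1,k_1),(\ell_2,k_2),\dots$ in order of nonincreasing $F$, breaking ties arbitrarily, and put $M_0=1$, $M_i=\ell_1\cdots\ell_i$. For fixed $p$ the pairs $(p,1),(p,2),\dots$ occur in this order, so $\mathcal P(M_i)$ consists of the first $i$ pairs. The \emph{windows} $W_i=[M_i,M_{i+1})$, $i\ge0$, partition $[1,\infty)$. For instance, $F(2,1),F(3,1),F(2,2),F(5,1)$ are about $0.58$, $0.26$, $0.22$, $0.11$, and every other pair has $F\le\max(F(2,3),F(3,2),F(7,1))<0.10$. So $M_1,\dots,M_4=2,6,12,60$, and $W_3=[12,60)$ contains the superabundant numbers $12,24,36,48$.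

Fix $i\ge0$, write $W=W_i$, and let $\varepsilon=F(\ell_{i+1},k_{i+1})$ be the rate of the next pair. Put $g(p,k)=f_k(p)-\varepsilon\log p$, which has the sign of $F(p,k)-\varepsilon$. Call a pair \emph{misplaced} for $n$ if it lies in $\mathcal P(n)$ and has $F<\varepsilon$, or lies outside $\mathcal P(n)$ and has $F>\varepsilon$, and define the \emph{defect}
\[
B(n)=\sum_{(p,k)\text{ misplaced for }n}|g(p,k)|\ \ge0 .
\]
By \eqref{eq:pairs}, $h(n)-\varepsilon\log n=\sum_{\mathcal P(n)}g=\sum_{g>0}g-B(n)$, where $\sum_{g>0}$ runs over the finitely many pairs with $g>0$. The set $\mathcal P(M_i)$ contains all pairs with $F>\varepsilon$ and only pairs with $F\ge\varepsilon$, so $B(M_i)=0$. Hence for every $n$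
\begin{equation}\label{eq:defect}
h(n)-\varepsilon\log n=h(M_i)-\varepsilon\log M_i-B(n).
\end{equation}
In other words, $M_i$ maximizes $\sigma(n)/n^{1+\varepsilon}$, and $B(n)$ measures by how much $n$ falls short.

It is convenient to replace $\varepsilon$ by the point where the first row of $M_i$ ends. The function $\log(1+1/t)/\log t$ decreases strictly from $\infty$ to $0$ on $(1,\infty)$ and equals $F(p,1)$ at $t=p$. Define $x>1$ and $T$ by
\[
\log(1+1/x)=\varepsilon\log x,\qquad T=\log x .
\]
Then $F(p,1)>\varepsilon$ for $p<x$ and $F(p,1)<\varepsilon$ for $p>x$, and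
\begin{equation}\label{eq:eps}
\frac1{2x}<\frac1{x+1}<\varepsilon T<\frac1x .
\end{equation}
We call $x$ the \emph{parameter} of the window. As $i\to\infty$ we have $\varepsilon\to0$, hence $x\to\infty$.

\begin{lemma}\label{lem:window}
\begin{enumerate}
\item[(a)] $M_{i+1}/M_i\le x$.
\item[(b)] If $n\in W$ is superabundant, then $B(n)<\varepsilon T<1/x$ and $h(M_i)\le h(n)<h(M_i)+1/x$.
\item[(c)] If $M_i\le X$, then $i\le\log X/\log2$ and $x\le\max(4,\,2c_0^{-1}\log X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\varepsilon=F(\ell_{i+1},k_{i+1})\le F(\ell_{i+1},1)$, we have $\ell_{i+1}\le x$.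

(b) By (a), $0\le\log(n/M_i)<T$. Since $n\ge M_i$ is superabundant, $h(n)\ge h(M_i)$. By \eqref{eq:defect}, $h(n)-h(M_i)+B(n)=\varepsilon\log(n/M_i)<\varepsilon T$, and both $h(n)-h(M_i)$ and $B(n)$ are nonnegative.

(c) We have $2^i\le M_i\le X$. Every prime $p<x$ has $F(p,1)>\varepsilon$ and so divides $M_i$. If $x>4$, then $c_0x/2\le\vartheta(x/2)\le\log M_i\le\log X$.
\end{proof}

Part (b) is the gain from localization: in a window the values of $h$ fill an interval of length only $1/x$, and the total defect is less than $1/x$. A small defect leaves room for few badly misplaced pairs. Since $f_k(p)$ is about $p^{-k}$ and $\varepsilon$ about $1/(xT)$, row $k$ of $M_i$ should end near $x^{1/k}$. The next two lemmas show what we need of this for superabundant numbers in $W$. Fix $0<\eta<1/15$. From now on ``$x$ large'' means that $x$ exceeds a bound depending only on $\eta$.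

\begin{lemma}\label{lem:q}
For $x$ large and $n\in W$ superabundant, $x/(2A)<q(n)\le2Ax$.
\end{lemma}

\begin{proof}
Suppose $q(n)>2Ax$. Every prime $p\in(2x,2Ax]$ divides $n$ and has $F(p,1)<\varepsilon$, so $(p,1)$ is misplaced, with
\[
\varepsilon\log p-f_1(p)\ge\log\Bigl(1+\frac1x\Bigr)-\log\Bigl(1+\frac1{2x}\Bigr)=\log\Bigl(1+\frac1{2x+1}\Bigr)>\frac1{2x+2}>\frac1{4x}.
\]
Suppose instead $q(n)\le x/(2A)$. No prime $p\in(x/(2A),x/2]$ divides $n$, and each has $F(p,1)>\varepsilon$, so $(p,1)$ is misplaced, with
\[
f_1(p)-\varepsilon\log p\ge\log\Bigl(1+\frac2x\Bigr)-\log\Bigl(1+\frac1x\Bigr)=\log\Bigl(1+\frac1{x+1}\Bigr)>\frac1{x+2}>\frac1{4x}.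
\]
By \eqref{eq:many} each interval contains at least four primes for $x$ large, so in either case $B(n)>1/x$, contrary to Lemma~\ref{lem:window}(b).
\end{proof}

\begin{lemma}\label{lem:y}
Let $x$ be large and $n\in W$ superabundant. If $r_k=r_k(n)\ge1$ and $y=p_{r_k}\ge\sqrt T$, then $y^k\le x^{1+\eta}$.
\end{lemma}

\begin{proof}
Suppose $k\log y>(1+\eta)T$. One prime with an excessive exponent does not exceed the allowance $\varepsilon T$ for the defect, but Lemma~\ref{lem:monotone} passes the exponent on to all smaller primes. Let $p\in(y^{1-\eta/4},y]$. Then $a_p\ge k$ and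
\[
k\log p>\bigl(1-\tfrac\eta4\bigr)(1+\eta)T=\bigl(1+\tfrac{3\eta}4-\tfrac{\eta^2}4\bigr)T\ge\bigl(1+\tfrac\eta2\bigr)T .
\]
Put $u=(1+\frac\eta4)T/\log p$, so $0<u<k$. For each integer $j\in(u,k]$ the pair $(p,j)$ lies in $\mathcal P(n)$, and for $x$ large \eqref{eq:eps} gives
\[
f_j(p)<p^{-j}<x^{-1-\eta/4}\le\frac{\log2}{4xT}<\tfrac12\varepsilon\log p .
\]
So $(p,j)$ is misplaced and contributes more than $\frac12\varepsilon\log p$ to $B(n)$. As $k$ is an integer, there are $k-\lfloor u\rfloor\ge k-u$ such $j$, and the prime $p$ contributes more than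
\[
\tfrac12\varepsilon\bigl(k\log p-(1+\tfrac\eta4)T\bigr)>\tfrac18\eta\,\varepsilon T .
\]
Since $y\ge\sqrt T$, for $x$ large we have $y^{1-\eta/4}\le y/A$, and by \eqref{eq:many} the interval $(y/A,y]$ contains more than $8/\eta$ primes. Then $B(n)>\varepsilon T$, contrary to Lemma~\ref{lem:window}(b).
\end{proof}

The hypothesis $y\ge\sqrt T$ enters only in the last step, where it supplies enough primes just below $y$. Rows that end at a bounded prime are beyond this argument and need separate treatment.

\section{Counting in a window}\label{sec:cells}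

\begin{proposition}\label{prop:count}
Let $0<\eta<1/15$. There is $x_1(\eta)$ such that every window with parameter $x\ge x_1(\eta)$ contains at most $x^{5/12+3\eta}$ superabundant numbers.
\end{proposition}

We first refine the parity classes. The short rows are numerous, about $T$ of them, so recording their parities costs a power of $x$, and Lemma~\ref{lem:y} does not apply to them. But they involve only the few small primes, and it is cheap to record the exponents of these primes outright.

Let $z=\sqrt T$, let $s$ be the number of primes up to $z$, let $p_0=p_s$ be the largest of them, and let $K=\lfloor5T/\log T\rfloor$. Two superabundant numbers in $W$ are in the same \emph{class} if they have the same exponent $a_p$ for every $p\le z$ and the same parity of $r_k$ for every $k\le K$.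

\begin{lemma}\label{lem:class}
Let $x$ be large.
\begin{enumerate}
\item[(a)] There are at most $x^{\eta/2}$ classes.
\item[(b)] If $n,n'$ are in the same class, then $r_k\equiv r_k'\pmod 2$ for all $k$. If moreover $r_k\neq r_k'$, then $y=p_{\max(r_k,r'_k)}$ satisfies $y^k\le x^{1+\eta}$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemmas \ref{lem:power} and~\ref{lem:q}, $p^{a_p}<2Ax(2Ax+1)\le8A^2x^2$ for all $p$. Hence $a_p\le(2T+\log(8A^2))/\log2\le3T$ for $x$ large, as $2/\log2<3$. By \eqref{eq:many}, $p_0>z/A$ for $x$ large, so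
\[
a_{p_0}\le\frac{2T+\log(8A^2)}{\frac12\log T-\log A}\le\frac{5T}{\log T},
\]
and $a_{p_0}\le K$.

(a) The number of classes is at most $(3T+1)^{\sqrt T}2^{5T/\log T}$, whose logarithm is $o(T)$.

(b) Let $a$ be the common value of $a_{p_0}$. For $k\le a$ we have $k\le K$, and the parities agree by definition. For $k>a$, Lemma~\ref{lem:monotone} shows that no prime $p\ge p_0$ has $a_p\ge k$, so $r_k=\#\{p<p_0:a_p\ge k\}$ is determined by the class and $r_k=r'_k$. If $r_k\ne r'_k$, then $k\le a$, so $r_k,r_k'\ge s$ and $\max(r_k,r'_k)\ge s+1$. Thus $y>z=\sqrt T$, and Lemma~\ref{lem:y} applies to whichever of $n,n'$ has the longer $k$th row.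
\end{proof}

The cutoff $z$ has two tasks: $z\log T=o(T)$ makes the exponents cheap, and $z\to\infty$ makes $K=o(T)$ and Lemma~\ref{lem:y} available.

Within a class, a difference $2e$ in row $k$ now forces a gap of about $e^2x^{-1-1/k}$ in $h$. Measured against the total length $1/x$, this is almost the whole interval for large $k$, and a fraction $x^{-1/2}$ for $k=2$. For $k=1$ it is too weak, but there the shortness of the window helps. Using only the smallest gap, that of $k=2$, would give about $x^{1/2}$ numbers per class. We do better by exploiting the factor $e^2$: we cut the interval into fewer, longer cells, and allow $r_2$ and $r_3$ to vary a little inside each.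

\begin{proof}[Proof of Proposition~\ref{prop:count}]
Divide $[h(M_i),h(M_i)+1/x)$ into $G=\lceil x^{1/3}\rceil$ half-open cells of equal length $1/(xG)\le x^{-4/3}$. By Lemma~\ref{lem:window}(b), $h(n)$ lies in one of them for each superabundant $n\in W$. Fix a class and a cell, and let $\mathcal N$ be the set of $n$ in the class with $h(n)$ in the cell. Let $n<n'$ be in $\mathcal N$. If $r_k\ne r_k'$ and $e=|r_k-r_k'|/2$, then Lemmas \ref{lem:mid} and~\ref{lem:class}(b) give
\begin{equation}\label{eq:e}
1\le e^2<2y^{k+1}x^{-4/3}\le2x^{(1+\eta)(1+1/k)-4/3}.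
\end{equation}

\emph{Rows $k\ge4$.} The exponent in \eqref{eq:e} is at most $\frac54(1+\eta)-\frac43=-\frac1{12}+\frac54\eta$, which is negative because $\eta<1/15$. For $x$ large \eqref{eq:e} is impossible, so $r_k$ is constant on $\mathcal N$ for every $k\ge4$.

\emph{Row $3$.} The exponent is $\frac43\eta$, so $|r_3-r_3'|=2e<2\sqrt2\,x^{2\eta/3}\le4x^\eta$. Hence $r_3$ takes at most $4x^\eta+1\le5x^\eta$ values on $\mathcal N$.

\emph{Row $2$.} The exponent is $\frac16+\frac32\eta$, so $|r_2-r_2'|<2\sqrt2\,x^{1/12+3\eta/4}\le4x^{1/12+\eta}$. Hence $r_2$ takes at most $5x^{1/12+\eta}$ values on $\mathcal N$.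

\emph{Row $1$.} Suppose $r_k=r_k'$ for all $k\ge2$. Since $n<n'$ we have $r_1'>r_1$, and by parity $r'_1\ge r_1+2$. Then Lemma~\ref{lem:q} gives
\[
\frac{n'}n\ge p_{r_1+1}\,p_{r_1+2}>q(n)^2>\frac{x^2}{4A^2}>x
\]
for $x$ large, whereas $n'/n<M_{i+1}/M_i\le x$ by Lemma~\ref{lem:window}(a). So this does not occur.

Thus $n\mapsto(r_2,r_3)$ is injective on $\mathcal N$, and $|\mathcal N|\le25x^{1/12+2\eta}$. Summing over at most $x^{\eta/2}$ classes and $G\le2x^{1/3}$ cells, the window contains at most $50x^{5/12+5\eta/2}\le x^{5/12+3\eta}$ superabundant numbers for $x$ large.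
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $0<\eta<1/15$ and $X\ge3$. Since the parameter $x$ tends to infinity with $i$, the windows with $x<x_1(\eta)$ are finitely many and contain $O_\eta(1)$ integers. Every $n\le X$ lies in a window with $M_i\le X$. By Lemma~\ref{lem:window}(c) there are at most $1+\log X/\log2$ such windows, and each has $x\ll\log X$. Proposition~\ref{prop:count} gives $S(X)\ll_\eta(\log X)^{1+5/12+3\eta}$. So the upper limit of \eqref{eq:ratio} is at most $\frac{17}{12}+3\eta$, and we let $\eta\to0$.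
\end{proof}

\begin{remark}
The exponent $5/12$ is the best that this count gives over all cell sizes. With $x^\gamma$ cells, $\gamma>0$, and $\eta$ neglected, \eqref{eq:e} becomes $e^2\ll x^{1/k-\gamma}$, and the exponent of the count per window is
\[
\varphi(\gamma)=\gamma+\frac12\sum_{k\ge2}\max\Bigl(0,\frac1k-\gamma\Bigr).
\]
This function is continuous and piecewise linear with slope $1-\frac12\#\{k\ge2:1/k>\gamma\}$, which is negative for $\gamma<\frac14$, zero on $(\frac14,\frac13)$ and positive for $\gamma>\frac13$. Its minimum is $\varphi(\frac13)=\frac13+\frac1{12}=\frac5{12}$, while $\varphi(\frac12)=\frac12$ is the count from the smallest gap alone.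
\end{remark}

\begin{thebibliography}{9}

\bibitem{SARH}
\emph{Superabundant Numbers and the Riemann Hypothesis},
\texttt{http://www.cs.uleth.ca/\textasciitilde akbary/07-0300.pdf}.

\end{thebibliography}
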